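\title{A spectral inequality for permanents and a conjecture of Merris}

\begin{abstract}
We prove that every $n\times n$ doubly stochastic matrix $A$ satisfies $n\operatorname{per}A\ge\min_i\sum_j\operatorname{per}A(j|i)$, as conjectured by Merris. The inequality follows from a spectral bound that holds for every nonnegative matrix: if $T_{kj}$ is the permanent of $A$ with row $k$ replaced by row $j$, then the spectral radius of $T$ is at most $n\operatorname{per}A$. The proof rescales the rows of $A$ by the Perron vector of $T$ and applies the Lorentzian (Alexandrov--Fenchel) property of the permanent, which we also prove. We characterize the case of equality, sharpen the bound for decomposable matrices, and show that the minimum over $i$ cannot be replaced by the average.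
\end{abstract}

\section{The problem and the results}\label{sec:intro}

The permanent of an $n\times n$ matrix $A=(a_{ki})$ is $\operatorname{per}A=\sum_{\sigma\in S_n}\prod_{k=1}^n a_{k\sigma(k)}$. Let $A(k|i)$ be the matrix obtained from $A$ by deleting row $k$ and column $i$; the permanent of the empty matrix is $1$. Throughout,
\[
p=\operatorname{per}A,\qquad C_{ki}=\operatorname{per}A(k|i),\qquad s_i=\sum_{k=1}^n C_{ki},
\]
and we call the numbers $C_{ki}$ the \emph{cofactors} of $A$. A matrix is \emph{doubly stochastic} if its entries are nonnegative and all its row and column sums equal $1$. Let $\Omega_n$ be the set of $n\times n$ doubly stochastic matrices and $J_n\in\Omega_n$ the matrix with all entries $1/n$. A conjecture of Merris from 1973, stated as Conjecture~18 in \cite{PDSM}, asserts that every $A\in\Omega_n$ satisfies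
\begin{equation}\label{eq:merris}
n\operatorname{per}A\ \ge\ \min_i\sum_{j=1}^n\operatorname{per}A(j|i).
\end{equation}

To see what \eqref{eq:merris} measures, expand the permanent along column $i$: $p=\sum_k a_{ki}C_{ki}$. For $A\in\Omega_n$ this is an average of the cofactors of column $i$, with weights taken from $A$. The number $s_i/n$ is the plain average of the same cofactors, and it is the permanent of the matrix obtained from $A$ by replacing column $i$ with the constant column $(1/n,\dots,1/n)^{\mathsf T}$. So \eqref{eq:merris} says that some column of $A$ can be flattened without increasing the permanent.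

For a permutation matrix, $p=1$ and every $s_i=1$. For $n=2$ and $A=\left(\begin{smallmatrix}a&1-a\\1-a&a\end{smallmatrix}\right)$, both $s_i$ equal $1$ and $2p=1+(2a-1)^2$. For $A=J_n$,
\begin{equation}\label{eq:Jn}
\operatorname{per}J_n(k|i)=\frac{(n-1)!}{n^{n-1}}=\frac{n!}{n^n}=\operatorname{per}J_n ,
\end{equation}
so equality holds in \eqref{eq:merris} and the constant $n$ cannot be lowered. In these examples all $s_i$ coincide, and one might guess that the minimum in \eqref{eq:merris} can be replaced by the average over $i$. Since $\partial p/\partial a_{ki}=C_{ki}$ and $\sum_{k,i}a_{ki}C_{ki}=np$,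
\[
\frac{d}{d\theta}\Big|_{\theta=0}\operatorname{per}\bigl((1-\theta)A+\theta J_n\bigr)=\frac1n\sum_i s_i-np ,
\]
so the guess says that this derivative in the direction of $J_n$ is never positive. The guess is false (Proposition~\ref{prop:average}). A proof of \eqref{eq:merris} cannot treat all columns alike; it has to find weights for the columns that depend on $A$.

The conjecture is true, and it needs only the row sums.

\begin{theorem}\label{thm:merris}
If $A$ is a nonnegative $n\times n$ matrix whose row sums are all at least $1$, in particular if $A\in\Omega_n$, then $\min_i\sum_j\operatorname{per}A(j|i)\le n\operatorname{per}A$.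
\end{theorem}

Applied to $A^{\mathsf T}$, the theorem also gives $n\operatorname{per}A\ge\min_j\sum_i\operatorname{per}A(j|i)$ for $A\in\Omega_n$.

The weights come from an eigenvector. Let $a_1,\dots,a_n$ be the rows of $A$, and put
\begin{equation}\label{eq:T}
T=CA^{\mathsf T},\qquad T_{kj}=\sum_i C_{ki}\,a_{ji}.
\end{equation}
Expansion along row $k$ shows that $T_{kj}$ is the permanent of $A$ with row $k$ replaced by $a_j$; in particular $T_{kk}=p$. With determinants and signed cofactors the same product would be $(\det A)I$; for permanents a repeated row does not force the value $0$, and the off-diagonal entries survive. Let $\rho(\cdot)$ denote the spectral radius.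

\begin{theorem}\label{thm:spectral}
For every nonnegative $n\times n$ matrix $A$, $\rho(T)\le n\operatorname{per}A$.
\end{theorem}

A nonnegative $n\times n$ matrix is \emph{fully indecomposable} if it has no $s\times(n-s)$ zero submatrix with $1\le s\le n-1$. (The condition is empty for $n=1$; a $1\times1$ block of a doubly stochastic matrix is $(1)$.)

\begin{theorem}\label{thm:equality}
Let $A\in\Omega_n$.
\begin{itemize}
\item[(a)] Equality holds in \eqref{eq:merris} if and only if $\operatorname{per}A(j|i)=\operatorname{per}A$ for all $i,j$.
\item[(b)] If all entries of $A$ are positive, equality holds in \eqref{eq:merris} if and only if $A=J_n$.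
\item[(c)] If $A$ is, up to row and column permutations, a direct sum of fully indecomposable blocks of sizes $n_1,\dots,n_r$, then $\min_i\sum_j\operatorname{per}A(j|i)\le(\min_t n_t)\operatorname{per}A$.
\end{itemize}
\end{theorem}

\begin{proposition}\label{prop:average}
There are $A\in\Omega_n$ with $n\operatorname{per}A<\frac1n\sum_{i,j}\operatorname{per}A(j|i)$, and with the ratio of the two sides exponentially large in $n$. Precisely, for $L\ge1$ and $n=9L+1$ there is $A\in\Omega_n$ with
\[
\frac1n\sum_{i,j}\operatorname{per}A(j|i)\ \ge\ \frac{2^L}{n^2}\cdot n\operatorname{per}A>0,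
\]
and $2^L/n^2>1$ for $L\ge14$.
\end{proposition}

\section{From the spectral bound to Merris's inequality}\label{sec:reduction}

We use three standard facts. Here and below, $\mathbf 1$ is the all-ones vector, $e_i$ is the $i$-th unit vector, and inequalities between vectors or matrices are meant entrywise.
\begin{itemize}
\item[(P1)] (Perron's theorem.) If $M>0$ is square, then $\rho(M)>0$ and there is a vector $y>0$ with $My=\rho(M)y$.
\item[(P2)] If $M\ge0$ is square, then $\rho(M)$ lies between the smallest and the largest column sum of $M$, and likewise for row sums. For the lower bound, $\mathbf 1^{\mathsf T}M\ge m\mathbf 1^{\mathsf T}$ with $m\ge0$ gives $\mathbf 1^{\mathsf T}M^N\ge m^N\mathbf 1^{\mathsf T}$, and $\rho(M)=\lim_N\|M^N\|^{1/N}$.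
\item[(P3)] The eigenvalues of a matrix, and hence its spectral radius, depend continuously on its entries.
\end{itemize}

The cofactors are permanents of order $n-1$, and it is not clear how to compare a sum of them with $p$. The entries of $T$ are permanents of order $n$ whose rows are rows of $A$, and the column sums of $T$ still carry the numbers $s_i$.

\begin{proof}[Proof of Theorem~\ref{thm:merris} from Theorem~\ref{thm:spectral}]
Let $m=\min_i s_i\ge0$. By \eqref{eq:T}, the $j$-th column sum of $T$ is
\[
\sum_kT_{kj}=\sum_ia_{ji}s_i\ \ge\ m\sum_ia_{ji}\ \ge\ m .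
\]
By (P2) and Theorem~\ref{thm:spectral}, $m\le\rho(T)\le np$.
\end{proof}

The hypothesis on the row sums enters only in the last inequality of the display. Some normalization is necessary, because $s_i$ is homogeneous of degree $n-1$ in $A$ and $p$ of degree $n$: by \eqref{eq:Jn}, the conclusion fails for $\varepsilon J_n$ with $0<\varepsilon<1$. Theorem~\ref{thm:spectral} needs no normalization, and it is invariant under a separate scaling of each row. If row $k$ is multiplied by $y_k>0$ for each $k$, and $Y=y_1\cdots y_n$, then
\begin{equation}\label{eq:scaling}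
p\ \text{ becomes }\ Yp,\qquad T_{kj}\ \text{ becomes }\ Y\,T_{kj}\,y_j/y_k ,
\end{equation}
so $T$ is replaced by $Y$ times a matrix similar to $T$. The proof exploits this freedom.

\section{Two small cases}\label{sec:small}

Write $\operatorname{per}(x_1,\dots,x_n)$ for the permanent of the matrix with rows $x_1,\dots,x_n$. It is linear in each row and symmetric in the rows.

For $n=2$ we have $T_{12}=\operatorname{per}(a_2,a_2)=2a_{21}a_{22}$ and $T_{21}=2a_{11}a_{12}$, so
\[
\rho(T)=p+\sqrt{T_{12}T_{21}}=p+2\sqrt{a_{11}a_{22}\cdot a_{12}a_{21}}\ \le\ p+a_{11}a_{22}+a_{12}a_{21}=2p .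
\]
Here Theorem~\ref{thm:spectral} is the inequality $T_{12}T_{21}\le p^2$, a Cauchy--Schwarz inequality with the direction reversed. The bounds $T_{kl}T_{lk}\le p^2$ hold for every $n$ (Remark~\ref{rem:product}), but for $n\ge3$ they do not suffice. A $3\times3$ matrix with diagonal entries $p$, with $M$ in positions $(1,2),(2,3),(3,1)$ and with $p^2/M$ in positions $(2,1),(3,2),(1,3)$ satisfies all of them, and its spectral radius $p+M+p^2/M$ is unbounded in $M$. Cycles of length three are the obstacle, and the next example shows how it is overcome.

\begin{example}\label{ex:circulant}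
Let $t>0$ and $a_1=(1,t,0)$, $a_2=(0,1,t)$, $a_3=(t,0,1)$. Then $p=1+t^3$. Further $T_{12}=\operatorname{per}(a_2,a_2,a_3)=2t\cdot t$, since the two copies of $a_2$ must occupy columns $2,3$ and $a_3$ contributes its first entry, and $T_{21}=\operatorname{per}(a_1,a_1,a_3)=2t\cdot1$. By cyclic symmetry,
\[
T=\begin{pmatrix}p&2t^2&2t\\2t&p&2t^2\\2t^2&2t&p\end{pmatrix},\qquad \rho(T)=p+2t+2t^2 .
\]
At $t=3/2$ we have $2t^2=36/8>35/8=p$. The ratio $T_{12}T_{23}T_{31}/p^3$ is then greater than $1$ and is unchanged by \eqref{eq:scaling}, so no scaling of the rows makes all entries of $T$ at most $p$. What does hold is the bound on \emph{sums} of opposite entries,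
\begin{equation}\label{eq:exsum}
T_{12}+T_{21}-2p=2(t+t^2-1-t^3)=-2(1-t)^2(1+t)\le0 ,
\end{equation}
and it gives $\rho(T)\le 3p$.

The factorization in \eqref{eq:exsum} has a structural source. Keep the third row and consider $Q(x,x')=\operatorname{per}(x,x',a_3)$. Then
\[
Q(x,x)=2x_2(x_1+tx_3)=\tfrac12(x_1+x_2+tx_3)^2-\tfrac12(x_1-x_2+tx_3)^2 ,
\]
a form with only one positive square. The left side of \eqref{eq:exsum} is $Q(z,z)$ for $z=a_1-a_2=(1,t-1,-t)$. Let $w=a_1+a_2+a_3=(1+t)\mathbf 1$; then $Q(w,w)>0$. Now $Q(a_1,w)=\operatorname{per}(a_1,w,a_3)$ is the second row sum of $T$ and $Q(a_2,w)=\operatorname{per}(w,a_2,a_3)$ is the first. These are equal, so $Q(z,w)=0$. A form with one positive square cannot be positive on two $Q$-orthogonal vectors, so $Q(z,z)\le0$.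
\end{example}

The example used two things. First, the permanent with all rows but two fixed is a form with one positive direction; Section~\ref{sec:lorentz} proves this in general. Second, $T$ has equal row sums. In the example this came from symmetry. In general \eqref{eq:scaling} produces it: scaling the rows of $A$ by a Perron vector $y$ of $T$ turns the $k$-th row sum into $Y(Ty)_k/y_k=Y\rho(T)$.

\section{The Lorentzian property of the permanent}\label{sec:lorentz}

The eigenvalues of a symmetric bilinear form $Q$ on $\mathbb R^m$ are those of the matrix $(Q(e_i,e_j))$, counted with multiplicity, and $Q$ is \emph{nonsingular} if $Q(z,\cdot)=0$ only for $z=0$.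

\begin{lemma}\label{lem:form}
Let $Q$ be a symmetric bilinear form on $\mathbb R^m$ with at most one positive eigenvalue. If $Q(w,w)>0$ and $Q(z,w)=0$, then $Q(z,z)\le0$. If moreover $Q(z,z)=0$, then $Q(z,\cdot)=0$.
\end{lemma}

\begin{proof}
The eigenvectors with nonpositive eigenvalues span a subspace $N$ of codimension at most $1$ on which $Q(x,x)\le0$. Suppose $Q(z,z)>0$. Then $Q(\alpha z+\beta w,\alpha z+\beta w)=\alpha^2Q(z,z)+\beta^2Q(w,w)>0$ for $(\alpha,\beta)\ne(0,0)$, so $z,w$ span a plane on which $Q$ is positive definite. This plane contains a nonzero vector of $N$, a contradiction.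

Now let $Q(z,z)=0$, and let $x$ satisfy $Q(x,w)=0$. For every real $\varepsilon$ the first part applies to $z+\varepsilon x$ and gives $2\varepsilon Q(z,x)+\varepsilon^2Q(x,x)\le0$. Small $\varepsilon$ of both signs force $Q(z,x)=0$. Every vector $v$ is the sum of such an $x$ and of the multiple $\frac{Q(v,w)}{Q(w,w)}w$ of $w$, and $Q(z,w)=0$. Hence $Q(z,v)=0$.
\end{proof}

\begin{lemma}\label{lem:lorentz}
Let $n\ge2$ and $c_3,\dots,c_n\in\mathbb R^n$, and let $Q(x,x')=\operatorname{per}(x,x',c_3,\dots,c_n)$ on $\mathbb R^n$.
\begin{itemize}
\item[(i)] If all $c_m>0$, then $Q$ is nonsingular with exactly one positive eigenvalue.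
\item[(ii)] If all $c_m\ge0$, then $Q$ has at most one positive eigenvalue.
\end{itemize}
\end{lemma}

The eigenvalues of $Q$ are out of reach except for special $c_m$. The proof therefore shows, by induction, only that $0$ is never an eigenvalue for positive $c_m$. The signs of the eigenvalues then cannot change under deformation, and they can be read off at $c_m=\mathbf 1$.

\begin{proof}
Part (ii) follows from (i): if $Q$ had two positive eigenvalues, then by (P3) so would the form built from $c_m+\varepsilon\mathbf 1$ for small $\varepsilon>0$. We prove (i) by induction on $n$. For $n=2$ the matrix of $Q$ is $\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$, with eigenvalues $\pm1$.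

Let $n\ge3$. For $x\in\mathbb R^n$ let $x^{(j)}\in\mathbb R^{n-1}$ be $x$ with coordinate $j$ deleted, and set
\[
Q_j(u,v)=\operatorname{per}\bigl(u,v,c_3^{(j)},\dots,c_{n-1}^{(j)}\bigr)\qquad(u,v\in\mathbb R^{n-1}).
\]
By induction each $Q_j$ is nonsingular with exactly one positive eigenvalue.

\emph{Nonsingularity.} Suppose $Q(z,\cdot)=0$. Expanding along the row $e_j$ and using the symmetry in the rows,
\[
0=Q(z,e_j)=\operatorname{per}\bigl(z^{(j)},c_3^{(j)},\dots,c_n^{(j)}\bigr)=Q_j\bigl(z^{(j)},c_n^{(j)}\bigr).
\]
Also $Q_j(c_n^{(j)},c_n^{(j)})>0$, as the permanent of a positive matrix. By Lemma~\ref{lem:form}, $Q_j(z^{(j)},z^{(j)})\le0$, and since $Q_j$ is nonsingular, equality forces $z^{(j)}=0$. Expanding instead along the row $c_n$,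
\[
0=Q(z,z)=\sum_j(c_n)_j\,Q_j\bigl(z^{(j)},z^{(j)}\bigr).
\]
All $(c_n)_j$ are positive and all other factors are nonpositive, so every term vanishes. Hence $z^{(j)}=0$ for all $j$, and $z=0$.

\emph{Signature.} The vectors $c_m(\theta)=\theta c_m+(1-\theta)\mathbf 1$, $0\le\theta\le1$, are positive, so the corresponding forms are all nonsingular. By (P3), the number of positive eigenvalues does not depend on $\theta$. At $\theta=0$, $Q(e_i,e_j)=(n-2)!$ for $i\ne j$ and $Q(e_i,e_i)=0$. The matrix is $(n-2)!\,(\mathbf 1\mathbf 1^{\mathsf T}-I)$, with eigenvalue $(n-2)!\,(n-1)$ on $\mathbf 1$ and $-(n-2)!$ on the orthogonal complement of $\mathbf 1$.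
\end{proof}

Nonsingularity can fail in (ii): the form in Example~\ref{ex:circulant} has $(t,0,-1)$ in its kernel. This is the source of the difference between parts (a) and (b) of Theorem~\ref{thm:equality}.

\section{Proof of the spectral bound}\label{sec:spectral}

By continuity it would suffice to treat positive $A$. The analysis of equality does not pass to limits, so we work under the weaker assumption that makes Perron's theorem applicable to $T$:
\begin{equation}\label{eq:star}
C_{ki}>0\qquad\text{for all }k,i .
\end{equation}

\begin{proposition}\label{prop:core}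
Let $n\ge2$, and let $A\ge0$ satisfy \eqref{eq:star}. Then $T>0$. Let $y>0$ satisfy $Ty=\rho y$ with $\rho=\rho(T)$.
\begin{itemize}
\item[(i)] For all $k\ne l$,
\begin{equation}\label{eq:pair}
T_{kl}\,\frac{y_l}{y_k}+T_{lk}\,\frac{y_k}{y_l}\ \le\ 2p ,
\end{equation}
and $\rho\le np$.
\item[(ii)] $\rho=np$ if and only if there are $\gamma_1,\dots,\gamma_n>0$ with $C_{ki}=y_k\gamma_i$ for all $k,i$.
\item[(iii)] If $A>0$ and $\rho=np$, then $A$ has rank one.
\end{itemize}
\end{proposition}

\begin{proof}
Given a row $a_j$, choose $k\ne j$. Part of $a_j$ is a row of $A(k|1)$, whose permanent is positive, so $a_j\ne0$. By \eqref{eq:T} and \eqref{eq:star}, $T>0$; in particular $p=T_{11}>0$, and $y$ exists by (P1).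

(i) Put $b_k=y_ka_k$ and $w=\sum_jb_j$. These are the rescaled rows and their sum. Fix $k\ne l$, and let $Q_{kl}(x,x')$ be the permanent of $A$ with rows $k$ and $l$ replaced by $x$ and $x'$. This form is symmetric, and it has at most one positive eigenvalue by Lemma~\ref{lem:lorentz}(ii), since the remaining rows of $A$ are nonnegative. In $Q_{kl}(a_k,x')$ only row $l$ of $A$ has been replaced, and in $Q_{kl}(a_l,x')=Q_{kl}(x',a_l)$ only row $k$. Hence, for all $j$ and $i$,
\begin{equation}\label{eq:values}
\begin{aligned}
Q_{kl}(a_k,a_j)&=T_{lj},&\qquad Q_{kl}(a_l,a_j)&=T_{kj},\\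
Q_{kl}(a_k,e_i)&=C_{li},&\qquad Q_{kl}(a_l,e_i)&=C_{ki},
\end{aligned}
\end{equation}
and in particular $Q_{kl}(a_k,a_l)=p$. The eigenvalue equation now gives
\[
Q_{kl}(b_k,w)=y_k\sum_jT_{lj}y_j=\rho\,y_ky_l=y_l\sum_jT_{kj}y_j=Q_{kl}(b_l,w).
\]
So $z=b_k-b_l$ satisfies $Q_{kl}(z,w)=0$. The same $w$ serves every pair $k,l$, and this is what ties the pairs together. Next, $Q_{kl}(w,w)=\sum_{j,j'}Q_{kl}(b_j,b_{j'})$ is a sum of permanents of nonnegative matrices, one of which is $Q_{kl}(b_k,b_l)=y_ky_lp>0$; thus $Q_{kl}(w,w)>0$. By Lemma~\ref{lem:form} and \eqref{eq:values},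
\[
0\ \ge\ Q_{kl}(z,z)=y_k^2\,T_{lk}-2y_ky_l\,p+y_l^2\,T_{kl},
\]
and division by $y_ky_l$ gives \eqref{eq:pair}. Since $(Ty)_k/y_k=\rho$ for each $k$,
\begin{equation}\label{eq:sum}
n\rho=\sum_{k,l}T_{kl}\frac{y_l}{y_k}=np+\sum_{k<l}\Bigl(T_{kl}\frac{y_l}{y_k}+T_{lk}\frac{y_k}{y_l}\Bigr)\le np+\binom n2 2p=n^2p .
\end{equation}

(ii) Let $\rho=np$. Then \eqref{eq:sum} forces equality in \eqref{eq:pair}, that is $Q_{kl}(z,z)=0$, for every pair $k\ne l$. By the second part of Lemma~\ref{lem:form}, $Q_{kl}(b_k-b_l,\cdot)=0$. Evaluating at $e_i$ with \eqref{eq:values} gives $y_kC_{li}=y_lC_{ki}$. So $\gamma_i=C_{ki}/y_k>0$ does not depend on $k$. Conversely, if $C_{ki}=y_k\gamma_i$, then $T_{kj}=y_k\sum_ia_{ji}\gamma_i$. The case $k=j$ shows that the sum equals $p/y_j$, so $T_{kj}=p\,y_k/y_j$ and $\rho y_k=(Ty)_k=np\,y_k$.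

(iii) If $A>0$, then $Q_{kl}$ is nonsingular by Lemma~\ref{lem:lorentz}(i), so $Q_{kl}(b_k-b_l,\cdot)=0$ gives $y_ka_k=y_la_l$ for all $k\neq l$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:spectral}]
For $n=1$, $T=(p)$. For $n\ge2$ and $\varepsilon>0$ the matrix $A+\varepsilon J_n$ is positive, so it satisfies \eqref{eq:star} and Proposition~\ref{prop:core}(i) applies to it. Let $\varepsilon\to0$; the entries of $T$ and $p$ are polynomials in the entries of $A$, and $\rho$ is continuous by (P3).
\end{proof}

This also completes the proof of Theorem~\ref{thm:merris}, and so of Merris's conjecture.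

\begin{remark}\label{rem:product}
The product of the two terms in \eqref{eq:pair} is $T_{kl}T_{lk}$, so the arithmetic--geometric mean inequality gives $T_{kl}T_{lk}\le p^2$, for all $A\ge0$ by continuity. The content of \eqref{eq:pair} is that one vector $y$ bounds the arithmetic means for all pairs at once.
\end{remark}

\section{Decomposable matrices and the case of equality}\label{sec:equality}

Proposition~\ref{prop:core}(ii) requires \eqref{eq:star}, which fails for instance for the identity matrix when $n\ge2$. Two standard facts (see \cite{Minc}) reduce the general case to \eqref{eq:star}.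
\begin{itemize}
\item[(F1)] \emph{A doubly stochastic matrix is, up to row and column permutations, a direct sum of fully indecomposable doubly stochastic matrices.} Indeed, suppose $A\in\Omega_n$ vanishes on $R\times K$ with $|R|=s$, $|K|=n-s$. The rows in $R$ have total sum $s$, all of it in the $s$ columns outside $K$, whose total sum is also $s$. So these columns vanish outside $R$, and $A$ splits into two doubly stochastic blocks. Now induct on $n$.
\item[(F2)] \emph{For $n\ge2$, a fully indecomposable nonnegative matrix satisfies \eqref{eq:star}.} By the Frobenius--K\"onig theorem, an $m\times m$ nonnegative matrix has permanent $0$ if and only if it has an $s\times t$ zero submatrix with $s+t=m+1$ and $s,t\ge1$. For $A(k|i)$ we have $m=n-1$, and such a submatrix is an $s\times(n-s)$ zero submatrix of $A$.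
\end{itemize}
We also use that $p>0$ for $A\in\Omega_n$: by Birkhoff's theorem $A$ is a convex combination of permutation matrices, so some product $\prod_ka_{k\sigma(k)}$ is positive. Permuting rows and columns preserves $p$ and permutes the cofactors and the numbers $s_i$, so it affects none of the statements. Let $m=\min_is_i$.

\begin{proof}[Proof of Theorem~\ref{thm:equality}(c)]
Let $A=A_1\oplus\dots\oplus A_r$ with $A_t\in\Omega_{n_t}$, and let column $i$ belong to block $t$. If row $k$ is outside block $t$, then in $A(k|i)$ the $n_t$ rows of block $t$ are supported on $n_t-1$ columns, so $C_{ki}=0$. If row $k$ is in block $t$, then $A(k|i)$ is the direct sum of $A_t(k|i)$ and the other blocks. Hence $s_i=s_i(A_t)\prod_{t'\ne t}\operatorname{per}A_{t'}$, where $s_i(A_t)$ is the cofactor sum computed in $A_t$. By Theorem~\ref{thm:merris} for $A_t$, some column $i$ of block $t$ has $s_i(A_t)\le n_t\operatorname{per}A_t$, and so $m\le n_t\prod_{t'}\operatorname{per}A_{t'}=n_tp$. This holds for every $t$.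
\end{proof}

For the remaining parts we identify $\rho(T)$ as a weighted average of the $s_i$. Let $n\ge2$, let $A\in\Omega_n$ be fully indecomposable, let $y>0$ be the Perron vector of $T$ with $\sum_ky_k=1$, which exists by (F2) and Proposition~\ref{prop:core}, and put $x=A^{\mathsf T}y$. Then $x>0$ because no column of $A$ is zero, and $\sum_ix_i=\sum_ky_k\sum_ia_{ki}=1$. Since $s_i$ is the $i$-th entry of $\mathbf 1^{\mathsf T}C$,
\begin{equation}\label{eq:weighted}
\sum_ix_is_i=\mathbf 1^{\mathsf T}CA^{\mathsf T}y=\mathbf 1^{\mathsf T}Ty=\rho(T)\ \le\ np .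
\end{equation}
The numbers $x_i$ are the column weights that Section~\ref{sec:intro} called for.

\begin{proof}[Proof of Theorem~\ref{thm:equality}(a)]
If all $C_{ki}=p$, then all $s_i=np$. Conversely, let $m=np$. For $n=1$ we have $A=(1)$ and $C_{11}=1=p$, so let $n\ge2$. Decompose $A$ by (F1). If $r\ge2$, then $\min_tn_t<n$, and (c) together with $p>0$ gives $m<np$. So $r=1$ and $A$ is fully indecomposable. In \eqref{eq:weighted} the left side is an average with positive weights of numbers $s_i\ge m$, and the right side is $m$. Hence all $s_i=m$ and $\rho(T)=np$. By Proposition~\ref{prop:core}(ii), $C_{ki}=y_k\gamma_i$. Summing over $k$ gives $\gamma_i=s_i=m$ for all $i$. Expansion along row $k$ gives $p=\sum_ia_{ki}C_{ki}=y_km\sum_ia_{ki}=y_km$, so $C_{ki}=y_km=p$ for all $k,i$.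
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equality}(b)]
Equality for $J_n$ is \eqref{eq:Jn}. Conversely, let $A>0$ and $m=np$; for $n=1$ we have $A=J_1$, so let $n\ge2$. From $m\le\rho(T)\le np$ we get $\rho(T)=np$, and $A$ has rank one by Proposition~\ref{prop:core}(iii). Its rows are proportional and have sum $1$, so they are equal. Then each column is constant with sum $1$, and $A=J_n$.
\end{proof}

Part (a) uses the column sums of $A$, through (F1) and $p>0$, and it fails for matrices that only have row sums $1$: for $A=\left(\begin{smallmatrix}1&0\\1&0\end{smallmatrix}\right)$ we have $p=s_1=0$, while $C_{12}=1$.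

To test positivity in (b), and for the next section, we pass to graphs. A $0$--$1$ matrix $B$ of order $n$ is the biadjacency matrix of a bipartite graph with $n$ row vertices, $n$ column vertices, and an edge $ki$ whenever $b_{ki}=1$. Then $\operatorname{per}B$ counts perfect matchings, and $\operatorname{per}B(k|i)$ counts perfect matchings of the graph with the vertices $k$ and $i$ deleted.

\begin{remark}\label{rem:cycle}
Positivity is needed in (b). Let $n\ge3$ and $A=\frac12(I+P)$, with $P$ the permutation matrix of an $n$-cycle. The graph of $I+P$ is a cycle of length $2n$, which has two perfect matchings, so $p=2\cdot2^{-n}$. Row and column vertices alternate along the cycle, so deleting one of each leaves two paths, each with an even number of vertices (possibly none), and exactly one perfect matching. Thus $C_{ki}=2^{-(n-1)}=p$ for all $k,i$, and equality holds in \eqref{eq:merris} although $A\ne J_n$. For $n=3$, the matrix $2A$ is Example~\ref{ex:circulant} with $t=1$, where $z=(1,0,-1)\neq0$ lies in the kernel of $Q$.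
\end{remark}

\section{The minimum cannot be replaced by the average}\label{sec:average}

The average of the $s_i$ exceeds $np$ as soon as a single cofactor exceeds $n^2p$. Since $a_{ki}C_{ki}\le p$, such a cofactor must sit at a zero or very small entry. We take a $3$-regular bipartite graph with nonadjacent vertices $u,v$ in which matching $u$ triggers a long sequence of forced choices, each of which halves the number of matchings. Deleting $u$ and $v$ removes the trigger.

\begin{proof}[Proof of Proposition~\ref{prop:average}]
A \emph{gadget} is the complete bipartite graph $K_{3,3}$ with one edge $rc$ removed, where $r$ is a row vertex and $c$ a column vertex. Take a row vertex $u$, a column vertex $v$, and three chains of $L$ gadgets each. In each chain, with gadgets numbered $1,\dots,L$, add the \emph{links} $uc_1,\ r_1c_2,\ \dots,\ r_{L-1}c_L,\ r_Lv$ (Figure~\ref{fig:chains}). The graph is bipartite with $n=9L+1$ vertices on each side. It is $3$-regular: each link restores a missing degree at $r$ or $c$, and $u,v$ meet one link per chain. Let $A$ be $\frac13$ times the biadjacency matrix; then $A\in\Omega_n$.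

\begin{figure}[ht]
\centering
\begin{tikzpicture}[rv/.style={circle,draw,fill=black,inner sep=1.6pt},cv/.style={circle,draw,fill=white,inner sep=1.6pt}]
\node[rv,label=left:$u$] (u) at (0,0) {};
\node[cv,label=right:$v$] (v) at (7.9,0) {};
\foreach \y in {1,2,3} {
  \foreach \g in {1,2} {
    \begin{scope}[shift={(3.4*\g-2.2,2.6-1.3*\y)}]
    \node[cv] (c\y\g) at (0,0) {};
    \node[rv] (p\y\g) at (0.7,0.35) {};
    \node[rv] (q\y\g) at (0.7,-0.35) {};
    \node[cv] (s\y\g) at (1.4,0.35) {};
    \node[cv] (t\y\g) at (1.4,-0.35) {};
    \node[rv] (r\y\g) at (2.1,0) {};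
    \draw (c\y\g)--(p\y\g)--(s\y\g)--(r\y\g)--(t\y\g)--(q\y\g)--(c\y\g);
    \draw (p\y\g)--(t\y\g);
    \draw (q\y\g)--(s\y\g);
    \end{scope}
  }
  \draw[thick,dashed] (u)--(c\y1);
  \draw[thick,dashed] (r\y1)--(c\y2);
  \draw[thick,dashed] (r\y2)--(v);
}
\node[above=2pt] at (c11) {$c_1$};
\node[above=2pt] at (r11) {$r_1$};
\node[above=2pt] at (c12) {$c_2$};
\node[above=2pt] at (r12) {$r_2$};
\end{tikzpicture}
\caption{A $3$-regular bipartite graph made of three chains of $L=2$ gadgets joining $u$ to $v$. Row vertices are black and column vertices white. Each gadget (solid edges) is $K_{3,3}$ without the edge $rc$; the links are dashed. A perfect matching uses all links of one chain and no other link.}\label{fig:chains}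
\end{figure}

Fix a perfect matching. In a gadget, the edges of the matching inside the gadget cover equally many row and column vertices, there are three of each, and only $r$ and $c$ have edges leaving the gadget. So $c$ is matched by a link if and only if $r$ is. Passing along a chain, we see that its links are all used or all unused. Since $u$ lies on exactly one edge of the matching, exactly one chain is used. In a used chain, each gadget has $r,c$ matched outside, and the other four vertices form a $K_{2,2}$ with $2$ perfect matchings. In an unused chain, each gadget is matched internally, in $6-2=4$ ways: $K_{3,3}$ has $6$ perfect matchings, of which $2$ contain $rc$. All these choices are independent, so the graph has $3\cdot2^L\cdot4^{2L}=3\cdot2^{5L}$ perfect matchings. After $u$ and $v$ are deleted, each $c_1$ must be matched inside its gadget, so by the same propagation no link is used, and there are $4^{3L}=2^{6L}$ perfect matchings. Therefore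
\[
\frac{\operatorname{per}A(u|v)}{\operatorname{per}A}=\frac{3^{-(n-1)}\,2^{6L}}{3^{-n}\cdot3\cdot2^{5L}}=2^L ,
\]
and $\frac1n\sum_{i,j}\operatorname{per}A(j|i)\ge\frac1n2^Lp=\frac{2^L}{n^2}\,np$. For $L=14$ we have $2^{14}=16384>16129=127^2$. When $L\ge14$ increases by $1$, $2^L$ doubles while $n^2$ grows by the factor $(1+\frac9n)^2<2$, so $2^L>n^2$ for all $L\ge14$. The ratio $2^L/n^2=2^{(n-1)/9}/n^2$ grows exponentially in $n$.
\end{proof}

The graph in this proof is connected, so by (F1) the matrix $A$ is fully indecomposable and \eqref{eq:weighted} applies to it. The uniform average of the $s_i$ is exponentially larger than $np$, while the average with weights $x=A^{\mathsf T}y$ is at most $np$. The weights achieve this by almost ignoring the column $v$: from $x_vs_v\le np$ and $s_v\ge2^Lp$ we get $x_v\le n2^{-L}$.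

\begin{thebibliography}{9}
\bibitem{Minc} H. Minc, \emph{Permanents}, Addison--Wesley, 1978.
\bibitem{PDSM} \emph{Permanents of Doubly Stochastic Matrices}, \texttt{https://mspace.lib.umanitoba.ca/\allowbreak bitstream/\allowbreak handle/\allowbreak 1993/\allowbreak 3036/\allowbreak LT-thesis.pdf?\allowbreak isAllowed=y\&sequence=1}
\end{thebibliography}
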